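# Étale at every Berkovich point, yet not étale: a rank 2 $\varphi$-module over a relative Robba ring

## 1. Étaleness point by point: the rings and the guess

Here is a guess that one would make at once. A family of $\varphi$-modules over an affinoid base is étale as a family as soon as each member is étale, provided "each member" includes the members at all Berkovich points. The Berkovich spectrum is compact, so one hopes to make the condition spread from a point to a neighborhood and then take a finite cover. Whether this is true is stated as an open gap in the theory of slopes for $\varphi$-modules over relative Robba rings in the slides "Relative $(\varphi,\Gamma)$-modules" (https://kskedlaya.org/slides/goa2010.pdf). In these notes the guess is tested on the easy cases, where it holds, and then refuted in rank 2 over the closed unit disc.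

We fix the objects. Let $K$ be a complete unramified discretely valued field of mixed characteristic $(0,p)$, with valuation ring $\mathfrak o_K$, perfect residue field $k$ and Frobenius lift $\varphi_K$. Unramified means that $p$ generates the maximal ideal of $\mathfrak o_K$. Normalize $|p|=p^{-1}$.

Let $A$ be a reduced $K$-affinoid algebra in the sense of Berkovich. Its spectrum $\mathcal M(A)$ is the compact Hausdorff space of bounded multiplicative seminorms $b\mapsto|b|_\alpha$ on $A$, and each point $\alpha$ has a completed residue field $\mathcal H(\alpha)$. We use these textbook facts. The spectral norm on $A$ is $|b|_{\sup}=\max_\alpha|b|_\alpha$. Since $A$ is reduced, it is equivalent to any Banach norm. An affinoid subdomain $\mathcal M(A')\to\mathcal M(A)$ is a homeomorphism onto a closed subset, $A'$ is again reduced, and $\mathcal H(\alpha)$ is the same field for $A$ and for $A'$ (Berkovich, *Spectral Theory and Analytic Geometry over Non-Archimedean Fields*, §2.2).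

From now on $R$ denotes either such an algebra or a field $\mathcal H(\alpha)$, with its spectral norm. Put $B_R=K\widehat\otimes_{\mathbb Q_p}R$ with its spectral norm, and let $B_R^\circ$ be the unit ball.

**Definition (rings).** The relative Robba ring $\mathbf C_{K,R}$ is the ring of series $\sum_{i\in\mathbb Z}b_i\pi^i$ with $b_i\in B_R$ that converge on some annulus $*\le|\pi|<1$. The subring $\mathbf A^\dagger_{K,R}$ consists of those series with all $b_i\in B_R^\circ$. The map $\varphi$ acts by $\varphi_K\otimes\mathrm{id}_R$ on coefficients and by $\pi\mapsto(1+\pi)^p-1$. In particular $\varphi$ is $R$-linear.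

For example, $\log(1+\pi)=\sum_{i\ge1}(-1)^{i-1}\pi^i/i$ lies in $\mathbf C_{K,R}$ but not in $\mathbf A^\dagger_{K,R}$, since its coefficients are unbounded. The series $\sum_{i\ge1}p^i\pi^{-i}$ converges for $p^{-1}<|\pi|<1$ and lies in $\mathbf A^\dagger_{K,R}$.

Two points deserve attention. The tensor product defining $B_R$ is over $\mathbb Q_p$, although $R$ is a $K$-algebra. Elements of $R$ are therefore fixed by $\varphi$, and $B_R$ need not be a domain even if $R$ is a field: for $K=R$ quadratic unramified over $\mathbb Q_p$, $B_R\cong K\times K$.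

**Definition ($\varphi$-modules and étaleness).** A $\varphi$-module over $\mathbf C_{K,R}$ is a finite projective module $M$ with a semilinear $\varphi$-action induced by an isomorphism $\varphi^*M\cong M$.

- For $R=\mathcal H(\alpha)$, $M$ is étale if it has a basis on which $\varphi$ acts by an invertible matrix over $\mathbf A^\dagger_{K,\mathcal H(\alpha)}$.
- For $R=A$, $M$ is globally étale if $\mathcal M(A)$ has a finite covering by affinoid subdomains $\mathcal M(A_j)$ such that each $M\otimes\mathbf C_{K,A_j}$ is free with a basis on which $\varphi$ acts by an invertible matrix over $\mathbf A^\dagger_{K,A_j}$.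
- For $R=A$, $M$ is pointwise étale if $M\otimes\mathbf C_{K,\mathcal H(\alpha)}$ is étale for every $\alpha\in\mathcal M(A)$.

If $\varphi(e)=eF$ in a basis $e$ (a row of vectors), then in the basis $eU$ the matrix is $D=U^{-1}F\varphi(U)$. So étaleness asks for $U\in\mathrm{GL}_d(\mathbf C_{K,R})$ with $F\varphi(U)=UD$ and $D\in\mathrm{GL}_d(\mathbf A^\dagger_{K,R})$.

## 2. Norms on annuli and what Frobenius does to them

**The norm on $B_R$.** We need to know concretely what $|b|\le1$ means in $B_R$. Choose a family $(\kappa_m)$ in $\mathfrak o_K$ lifting an $\mathbb F_p$-basis $(\bar\kappa_m)$ of $k=\mathfrak o_K/p$. By successive approximation modulo powers of $p$, every $c\in K$ is uniquely $\sum c_m\kappa_m$ with $c_m\in\mathbb Q_p$, $c_m\to0$, and $|c|=\max|c_m|$. Hence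
$$B_R=\Bigl\{\sum_m\kappa_mb_m:\ b_m\in R,\ b_m\to0\Bigr\},\qquad \Bigl\|\sum\kappa_mb_m\Bigr\|=\max_m|b_m|\ \text{ (the tensor norm).}$$

**Lemma 1.** The tensor norm is submultiplicative, independent of the choice of $(\kappa_m)$, and equal to the spectral norm of $B_R$.

*Proof.* Each product $\kappa_m\kappa_{m'}$ is $\sum c_n\kappa_n$ with $|c_n|\le1$, so the norm is submultiplicative. If $(\kappa'_m)$ is another family lifting an $\mathbb F_p$-basis of $k$, each $\kappa'_m$ is a combination of the $\kappa_n$ with coefficients of norm $\le1$, so the norm computed with $(\kappa_n)$ is at most the one computed with $(\kappa'_m)$. By symmetry they agree.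

Let first $R=H$ be a field, $b=\sum\kappa_mb_m$, $r=\|b\|>0$, and $I=\{m:|b_m|=r\}$, a finite set. Write $b=b'+b''$ with $b'=\sum_{m\in I}\kappa_mb_m$. Then $\|b''\|<r$. Expanding $b^p$, every term containing $b''$ has norm $<r^p$. In $b'^p$ the mixed multinomial coefficients are divisible by $p$. So
$$b^p=\sum_{m\in I}\kappa_m^pb_m^p+(\text{terms of norm}<r^p).$$
Frobenius is additive and injective on $k$, so the $\bar\kappa_m^p$ $(m\in I)$ are linearly independent over $\mathbb F_p$, and the $\kappa_m^p$ $(m\in I)$ are part of a family lifting a basis. By independence of the choice, the sum has norm $\max_{m\in I}|b_m|^p=r^p$. Thus $\|b^p\|=\|b\|^p$, so $\|b^{p^i}\|=\|b\|^{p^i}$ for all $i$, and the spectral norm of $b$ is $\|b\|$.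

For $R=A$, map $B_A$ to $K\widehat\otimes\mathcal H(x)$ for all $x\in\mathcal M(A)$. The spectral norm of $b$ is at least $\sup_x\max_m|b_m|_x=\max_m|b_m|_{\sup}=\|b\|$. It is at most $\|b\|$ by submultiplicativity. $\square$

We write $|\cdot|$ for this norm. It is power-multiplicative, $B_R$ is complete, $|hb|=|h||b|$ for $h$ in a field $R=H$, and
$$B_R^\circ=\Bigl\{\sum\kappa_mb_m:\ |b_m|\le1\text{ for all }m\Bigr\}.$$
Since $k$ is perfect, $\varphi_K$ carries $(\kappa_m)$ to another family lifting a basis, so $\varphi_K\otimes\mathrm{id}$ is isometric. If $R=H$ is a field with residue field $\kappa$, reducing the finitely many $b_m$ of norm $1$ gives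
$$B_H^\circ/\{|b|<1\}=k\otimes_{\mathbb F_p}\kappa,$$
and $\varphi$ induces $\sigma\otimes1$ on it, where $\sigma$ is the Frobenius of $k$.

**Norms on circles.** For an interval $I\subset(0,\infty)$ let $\mathcal O_I=\mathcal O_I(B_R)$ be the ring of series $\sum b_i\pi^i$ with $|b_i|p^{-iw}\to0$ as $|i|\to\infty$ for all $w\in I$. The parameter $w$ stands for the circle $|\pi|=p^{-w}$, so $w\to0$ is the outer boundary. Put
$$\Bigl|\sum b_i\pi^i\Bigr|_w=\max_i|b_i|p^{-iw},\qquad\mathcal O_w=\mathcal O_{\{w\}},$$
a complete ring with submultiplicative norm. Then $\mathbf C_{K,R}=\bigcup_{w_0>0}\mathcal O_{(0,w_0]}$. For matrices, norms are maxima over entries.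

**Frobenius.** Write $\varphi(\pi)=\pi^p(1+\eta)$ with $\eta=\sum_{j=1}^{p-1}\binom pj\pi^{j-p}\in p\mathbb Z_p[\pi^{-1}]$. For $0<w<\frac1{p-1}$ we have $|\eta|_w\le p^{-1+(p-1)w}<1$. So $1+\eta$ is a unit of $\mathcal O_w$, it and its inverse have norm $\le1$, and $|\varphi(\pi)^i|_w\le p^{-ipw}$ for all $i\in\mathbb Z$. If $g=\sum b_i\pi^i$, then $|\varphi(b_i)\varphi(\pi)^i|_w\le|b_i|p^{-ipw}$. Hence for $0<a\le b<\frac1{p-1}$, $\varphi$ is a ring map $\mathcal O_{[pa,pb]}\to\mathcal O_{[a,b]}$, and
$$|\varphi(g)|_w\le|g|_{pw}\qquad(0<w<\tfrac1{p-1}).\tag{1}$$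
The element $q=\varphi(\pi)/\pi=\pi^{p-1}(1+\eta)$ satisfies
$$|q|_w\le p^{-(p-1)w},\qquad|q^{-1}|_w\le p^{(p-1)w}\qquad(0<w<\tfrac1{p-1}).\tag{2}$$

For example, $q^{\pm1}$ have coefficients in $\mathbb Z_p$, so $\varphi(e)=qe$ defines an étale module of rank 1. It is even trivial: $\varphi(\pi^{-1}e)=\varphi(\pi)^{-1}qe=\pi^{-1}e$. So powers of $\pi$ are useful changes of basis. They are units of $\mathbf A^\dagger_{K,R}$, but their norms $|\cdot|_w$ vary with $w$.

**A descent estimate.** The next lemma pushes a bound toward $w=0$; it will be used twice.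

**Lemma 2.** Let $0<w_0<\frac1{p-1}$, let $G$ be a $d\times d$ matrix over $\mathbf A^\dagger_{K,R}$ converging on $(0,w_0]$, let $c>0$ be real, and let $V$ be a matrix with $d$ columns over $\mathcal O_{(0,w_0]}$ such that $|V|_w\le c\,|V|_{pw}|G|_w$ for $0<w\le w_0/p$. Then there is a constant $S$ with $|V|_{w_1/p^\ell}\le c^\ell S$ for all $w_1\in(w_0/p,w_0]$ and $\ell\ge0$. If $c\le1$, all coefficients of $V$ have norm $\le S$. If $c<1$, then $V=0$.

*Proof.* Let $C_0=\max(1,|G|_{w_0})$ and let $d_i$ be the coefficient of $\pi^i$ in an entry of $G$, so $|d_i|\le1$. Let $w\le w_0$. If $i\ge0$, then $|d_i|p^{-iw}\le1$. If $i<0$, then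
$$|d_i|p^{-iw}=\bigl(|d_i|p^{-iw_0}\bigr)^{w/w_0}|d_i|^{1-w/w_0}\le C_0^{w/w_0}.$$
So $|G|_w\le C_0^{w/w_0}$. Iterate the hypothesis at $w_1/p,\dots,w_1/p^\ell$. These are at most $w_0/p,\dots,w_0/p^\ell$, so
$$|V|_{w_1/p^\ell}\le c^\ell C_0^{1/p+1/p^2+\cdots}|V|_{w_1}\le c^\ell\,C_0^{1/(p-1)}\max(|V|_{w_0/p},|V|_{w_0})=:c^\ell S.$$
The last inequality holds because each $p^{-iw}$ is monotone in $w$. The coefficient $V_i$ satisfies $|V_i|\le|V|_wp^{iw}\le c^\ell S\,p^{iw}$ with $w=w_1/p^\ell$. Let $\ell\to\infty$. $\square$

## 3. Two cases where the guess holds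

**Finite spectra.** Suppose $A=\prod L_i$ is a finite product of fields finite over $K$. The points of $\mathcal M(A)$ are the $\mathcal M(L_i)$, with $\mathcal H=L_i$, and they form a finite covering by affinoid subdomains. So the pointwise and the global conditions are literally the same.

**Rank one over $\mathbb Q_p$.** Take $K=\mathbb Q_p$, so $B_R=R$. In rank one a change of basis replaces $g$ by $g\varphi(u)u^{-1}$, and one can hope to read étaleness off the size of $g$ near $|\pi|=1$.

**Proposition 3.** If $K=\mathbb Q_p$ and $M$ is free of rank 1 over $\mathbf C_{K,A}$ and pointwise étale, then on every generator of $M$, $\varphi$ acts via a unit of $\mathbf A^\dagger_{K,A}$. In particular $M$ is globally étale.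

*Proof.* Let $\varphi(e)=ge$ with $g\in\mathbf C_{K,A}^\times$, and let $\alpha\in\mathcal M(A)$, $H=\mathcal H(\alpha)$.

**Step 1: a boundary norm for units.** On $\mathcal O_w(H)$ the norm $|\cdot|_w$ is a Gauss norm over a valued field, so it is multiplicative. Let $u=\sum u_i\pi^i\in\mathbf C_{K,H}^\times$. Then $\log|u|_w$ and $\log|u^{-1}|_w=-\log|u|_w$ are both convex in $w$, as suprema of affine functions. So $\log|u|_w$ is affine for small $w$, and $|u|_1:=\lim_{w\to0}|u|_w\in(0,\infty)$ exists.

**Step 2: $|u|_1$ is the supremum of the coefficients.** Let $\Sigma=\sup_i|u_i|$. From $|u_i|\le|u|_wp^{iw}\to|u|_1$ we get $\Sigma\le|u|_1$. Conversely fix $w_1$ such that $u$ converges on $(0,w_1]$. For $w\le w_1$ the terms of $|u|_w$ with $i\ge0$ are at most $\Sigma$. Those with $i<0$ are at most $\Sigma^{1-w/w_1}|u|_{w_1}^{w/w_1}$, as in the proof of Lemma 2. Letting $w\to0$ gives $|u|_1\le\Sigma$.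

**Step 3: $|\cdot|_1$ ignores changes of basis.** By (1) for $u$ and $u^{-1}$ and multiplicativity, $|\varphi(u)|_w=|u|_{pw}$ for small $w$. So $|\varphi(u)|_1=|u|_1$.

**Step 4: conclusion.** Étaleness at $\alpha$ gives $u\in\mathbf C_{K,H}^\times$ with $g\varphi(u)u^{-1}\in(\mathbf A^\dagger_{K,H})^\times$. A unit of $\mathbf A^\dagger_{K,H}$ and its inverse both have $|\cdot|_1\le1$ by Step 2, so both have $|\cdot|_1=1$. Hence $|g|_1=|g^{-1}|_1=1$ at $\alpha$. This holds for all $\alpha$, so all coefficients of $g$ and $g^{-1}$ have supremum norm $\le1$, and $g\in(\mathbf A^\dagger_{K,A})^\times$. $\square$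

For instance, $\varphi(e)=pe$ is not étale at any point, since $|p|_1=p^{-1}$. In rank one the étale generators are visible without any choice. In rank 2 this is lost.

## 4. Spreading out a basis, and the Gauss point where it fails

The natural attack on the general case is the compactness argument. Take an étale basis at $\alpha$, approximate it by a basis over a neighborhood, correct the error by a fixed point argument, and finish by compactness. The correction step is sound (it is Lemma 6 below), but it needs the main part of the matrix to be integral over the whole neighborhood. A coefficient with $|b|_\alpha\le1$ may have $|b|_\beta>1$ at points $\beta$ arbitrarily close to $\alpha$. A family shows the trouble by hand.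

**Example 4.** For $X\in A$ let $N_X$ be free of rank 2 with basis $(f_1,f_2)$ and
$$\varphi(f)=fF_0,\qquad F_0=\begin{pmatrix}0&-1\\1&X\end{pmatrix}.$$
We claim that *$N_X$ is étale at $\beta$ if and only if $|X|_\beta\le1$.*

If $|X|_\beta\le1$, the basis $f$ itself is étale. Let $|X|_\beta>1$ and $H=\mathcal H(\beta)$. Let $C(z)\in\mathbb Z[[z]]$ be the Catalan series, $C=1+zC^2$, and $\mu=X^{-1}C(X^{-2})\in H$. Then $X\mu=1+\mu^2$. So $\lambda=X-\mu$ satisfies $\lambda\mu=1$ and $\lambda+\lambda^{-1}=X$, with $|\lambda^{-1}|=|\mu|<1$. The row $\ell=(1,\lambda^{-1})$ satisfies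
$$\ell F_0=(\lambda^{-1},\,-1+\lambda^{-1}X)=(\lambda^{-1},\lambda^{-2})=\lambda^{-1}\ell.$$
Suppose $F_0\varphi(U)=UD$ with $U\in\mathrm{GL}_2(\mathbf C_{K,H})$ and $D\in\mathrm{GL}_2(\mathbf A^\dagger_{K,H})$. Put $\xi=\ell U$. Since $\lambda$ is fixed by $\varphi$, $\lambda^{-1}\varphi(\xi)=\ell F_0\varphi(U)=\xi D$, that is, $\xi=\lambda^{-1}\varphi(\xi)D^{-1}$. By (1), for small $w$, $|\xi|_w\le|\lambda|^{-1}|\xi|_{pw}|D^{-1}|_w$. Lemma 2 with $c=|\lambda|^{-1}<1$ gives $\xi=0$, which is impossible because $U$ is invertible and $\ell\ne0$.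

Now let $A=K\langle Z\rangle$ and $X=Z/p$. For $s\in[0,1]$ let $\eta_s\in\mathcal M(A)$ be
$$\Bigl|\sum a_iZ^i\Bigr|_{\eta_s}=\max_i|a_i|p^{(s-1)i},\qquad\text{so }|X|_{\eta_s}=p^s.$$
The map $s\mapsto\eta_s$ is continuous: for a polynomial $b$ the function $s\mapsto|b|_{\eta_s}$ is clearly continuous, and every $b\in A$ is a uniform limit of polynomials. The point $\eta_0$ is the Gauss point in the variable $X$. There $N_X$ is étale, while at $\eta_{1/i}$, which tends to $\eta_0$, it is not. So étaleness does not spread from $\eta_0$ to a neighborhood. At a $K$-rational point with $X=c\in\mathfrak o_K$ this cannot happen for $N_X$: the open set $\{|X-c|<1\}$ lies in $\{|X|\le1\}$, where $f$ is an étale basis. This fits the known fact that the étale condition is not open in general, although it is open around rigid analytic points (Kedlaya–Liu).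

Since $N_X$ is not pointwise étale, it does not refute the guess. But it tells us what to look for: a module that agrees with $N_X$ modulo $p$ near $|X|=1$, so that the eigenvalue obstruction survives in the residue field at $\eta_0$, and that is nevertheless étale for $|X|>1$.

## 5. A perturbation that is invisible modulo $p$

For $n\ge1$ put
$$\varepsilon_n=\frac{p^{\,n(p+1)}}{(\pi\varphi(\pi))^n}=p^{n(p+1)}\pi^{-n(p+1)}(1+\eta)^{-n}.$$
Its coefficients lie in $p\mathbb Z_p$, it converges for $0<w<\frac1{p-1}$, and
$$|\varepsilon_n|_w\le p^{-n(p+1)(1-w)}<1\qquad(0<w<\tfrac1{p-1}).\tag{3}$$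
So $\varepsilon_n\in\mathbf A^\dagger_{K,R}$. For $X\in A$ let $M_{X,n}$ be the free $\mathbf C_{K,A}$-module with basis $f=(f_1,f_2)$ and
$$\varphi(f)=fF,\qquad F=\begin{pmatrix}0&-1\\1&X+\varepsilon_n\end{pmatrix},\qquad\det F=1.$$

**Theorem 5.**

(a) Let $A=K\langle Z\rangle$, $X=Z/p$, $M=M_{X,2}$. Then $M$ is étale at every point of $\mathcal M(A)$. It is globally étale over $\{|X|\le1\}$ and over $\{|X|\ge\rho\}$ for each $1<\rho\le p$. But $M$ is not globally étale.

(b) Let $A\ne0$ be a reduced strictly $K$-affinoid algebra, and let $\dim A$ be its Krull dimension. Every pointwise étale $\varphi$-module over $\mathbf C_{K,A}$ is globally étale if and only if $\dim A=0$. If $\dim A\ge1$, some free rank 2 module $M_{X,n}$ is a counterexample.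

So for every $K$ the guess already fails, in rank 2, over the closed unit disc.

Why should $\varepsilon_n$ help for $|X|>1$? Let $|X|=p^s$ with $s>0$, and let $\lambda$ be as in Example 4, so $|\lambda|=p^s$. In $N_X$ there are eigenvectors $e_\pm$ with $\varphi(e_\pm)=\lambda^{\pm1}e_\pm$. Rescaling $e_+$ by $\pi^n$ changes its eigenvalue to $q^n\lambda$. Rescaling $e_-$ by $\pi^{-n}$, to keep the determinant, changes its eigenvalue to $q^{-n}\lambda^{-1}$. By (2) we get $|q^n\lambda|_w<1$ when $w>\frac s{n(p-1)}$, and $|q^{-n}\lambda^{-1}|_w<1$ when $w<\frac s{n(p-1)}$. These are incompatible. But suppose the module were a nonsplit extension, in which the vector $h_1=\pi^ne_+$ is cyclic, with $\varphi(h_1)$ having a component $\pi^{-n}$ along the second vector. Then $(h_1,\varphi(h_1))$ is a basis, and $\varphi^2(h_1)=-h_1+t\varphi(h_1)$. In the computation below the first of the two quantities enters $t$ through its Frobenius transform, $\varphi(q)^n\lambda$, which is small already when $w>\frac s{np(p-1)}$. The factor $p$ opens a window for $w$.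 The off-diagonal entry needed for this is exactly $1/(\pi\varphi(\pi))^n$. Since $p$ is invertible in $\mathbf C_{K,A}$, it can be multiplied by a power of $p$ after rescaling the second vector. This is $\varepsilon_n$.

The window moves to $w=0$ as $s\to0$. This shows why the construction does not produce one basis up to $|X|=1$. That no other basis does so either is the subject of Section 8.

## 6. From nearly constant matrices to étale bases

The window will give a matrix that is close, on a single circle, to a constant invertible one. The next lemma says that this suffices.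

**Lemma 6.** Let $0<w<\frac1{p-1}$, $F\in\mathrm{GL}_d(\mathcal O_{(0,w]}(B_R))$, $P\in\mathrm{GL}_d(B_R^\circ)$, and $|F-P|_w<1$. Then there are $U\in\mathrm{GL}_d(\mathcal O_{(0,w]})$ and $D\in\mathrm{GL}_d(\mathbf A^\dagger_{K,R})$ with $F\varphi(U)=UD$.

So a free $\varphi$-module with matrix $F$ in a basis $e$ has matrix $D\in\mathrm{GL}_d(\mathbf A^\dagger_{K,R})$ in the basis $eU$.

*Proof.* **Step 1: solve the equation on the circle $w$.** We have $|F|_w\le1$. Write $\mathcal O_w=\mathcal O_w^+\oplus\mathcal O_w^-$, with exponents $i>0$, respectively $i\le0$. Both projections have norm $\le1$, and right multiplication by $P^{-1}$ preserves the summands and the norms, because $P$ and $P^{-1}$ are constant of norm $\le1$. A series $g\in\mathcal O_w^+$ lies in $\mathcal O_{[w,\infty)}$, and by (1)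
$$|\varphi(g)|_w\le|g|_{pw}\le\theta|g|_w,\qquad\theta=p^{-(p-1)w}<1.$$
Let $\epsilon_0=|F-P|_w<1$. On the complete set of pairs $(G,E)\in M_d(\mathcal O_w^+)\times M_d(\mathcal O_w^-)$ with $|G|_w,|E|_w\le\epsilon_0$, consider
$$(G,E)\mapsto(N^+P^{-1},N^-),\qquad N=(F-P)+F\varphi(G)-GE.$$
Here $|N|_w\le\max(\epsilon_0,\theta\epsilon_0,\epsilon_0^2)=\epsilon_0$, so the set is preserved. For two pairs the difference of the values of $N$ is
$$F\varphi(G-G')-(G-G')E-G'(E-E'),$$
so the map is a contraction with constant $\max(\theta,\epsilon_0)<1$. A fixed point satisfies $GP+E=N$, that is,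
$$F+F\varphi(G)=P+E+GP+GE .$$
With $U=1+G$ and $D=P+E$ this reads $F\varphi(U)=UD$ in $\mathcal O_w$.

**Step 2: $D$ is invertible over $\mathbf A^\dagger_{K,R}$.** $E$ has only exponents $i\le0$, so it converges on $(0,w]$, with $|E|_{w'}\le\epsilon_0$ for $w'\le w$ and $|E_i|\le\epsilon_0p^{iw}\le1$. The series $(1+P^{-1}E)^{-1}=\sum_j(-P^{-1}E)^j$ converges on $(0,w]$, has norm $\le1$ there and only exponents $\le0$, so its coefficients lie in $B_R^\circ$ by the same estimate. Thus $D$ and $D^{-1}=(1+P^{-1}E)^{-1}P^{-1}$ lie in $M_d(\mathbf A^\dagger_{K,R})\cap M_d(\mathcal O_{(0,w]})$.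

**Step 3: $U$ extends to all of $(0,w]$.** For $w'\ge w$ we have $|G|_{w'}\le\epsilon_0<1$, since $G$ has positive exponents. So $U^{\pm1}\in M_d(\mathcal O_{[w,pw]})$. Suppose inductively that $U^{\pm1}\in M_d(\mathcal O_{[w/p^j,pw]})$ and $F\varphi(U)=UD$ in $\mathcal O_{[w/p^j,w]}$. For $j=0$ this is Step 1. Then
$$V=F\varphi(U)D^{-1}\qquad\text{and}\qquad V'=D\,\varphi(U^{-1})F^{-1}$$
lie in $M_d(\mathcal O_{[w/p^{j+1},w]})$, because $\varphi$ maps $\mathcal O_{[w/p^j,pw]}$ to $\mathcal O_{[w/p^{j+1},w]}$. In $\mathcal O_w$ they equal $U$ and $U^{-1}$, so they have the same Laurent coefficients as $U$ and $U^{-1}$. Hence $U^{\pm1}\in M_d(\mathcal O_{[w/p^{j+1},pw]})$, and the relation holds on $[w/p^{j+1},w]$. By induction $U\in\mathrm{GL}_d(\mathcal O_{(0,w]})$. $\square$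

## 7. Étale bases of $M_{X,n}$ wherever $|X|<p^n$

Let $R$ be the affinoid algebra of an affinoid subdomain of $\mathcal M(A)$, or $R=\mathcal H(\beta)$ with $\beta\in\mathcal M(A)$. If $|X|\le1$ in $R$, then $F\in\mathrm{GL}_2(\mathbf A^\dagger_{K,R})$, so the basis $f$ is already étale. The next statement treats $|X|>1$.

**Proposition 7.** Suppose $X\in R^\times$, $|X|\le p^b$ and $|X^{-1}|\le p^{-a}$ in $R$, with $0<a\le b<\min(n,pa)$. Then $M_{X,n}\otimes\mathbf C_{K,R}$ has a basis on which $\varphi$ acts by a matrix in $\mathrm{GL}_2(\mathbf A^\dagger_{K,R})$.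

*Proof.* Write $\varepsilon=\varepsilon_n$ and $N=n(p+1)$.

**Step 1: the eigenvalues lie in $R$.** As in Example 4 put $\mu=X^{-1}C(X^{-2})\in R$, which converges since $|X^{-1}|<1$ and $R$ is complete. Put $\lambda=X-\mu$. Then $\lambda\mu=1$, $\lambda+\lambda^{-1}=X$, $|\lambda|\le p^b$ and $|\lambda^{-1}|\le p^{-a}<1$. Let $\delta=\lambda-\lambda^{-1}=\lambda(1-\lambda^{-2})\in R^\times$. Then $|\delta^{-1}|\le p^{-a}<1$ and $|\lambda/\delta|=|(1-\lambda^{-2})^{-1}|\le1$. All these elements of $R$ are fixed by $\varphi$.

**Step 2: a basis of approximate eigenvectors.** Let $e_\pm=f_1-\lambda^{\pm1}f_2$. This is a basis, since $e_--e_+=\delta f_2$ with $\delta$ a unit. Using $1-\lambda^{\pm1}X=-\lambda^{\pm2}$,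
$$\varphi(e_\pm)=f_2-\lambda^{\pm1}\bigl(-f_1+(X+\varepsilon)f_2\bigr)=\lambda^{\pm1}e_\pm-\lambda^{\pm1}\varepsilon f_2,\qquad f_2=\delta^{-1}(e_--e_+).$$
Put $e_1=-\frac{p^N\lambda}\delta e_-$. Substituting $f_2$ gives, in the basis $(e_+,e_1)$,
$$\varphi(e_+)=\mathcal De_++\mathcal Be_1,\qquad\varphi(e_1)=\mathcal Ae_1+\mathcal Ce_+,$$
$$\mathcal D=\lambda\Bigl(1+\frac\varepsilon\delta\Bigr),\quad\mathcal B=\frac\varepsilon{p^N}=\frac1{(\pi\varphi(\pi))^n},\quad\mathcal A=\lambda^{-1}\Bigl(1-\frac\varepsilon\delta\Bigr),\quad\mathcal C=-\frac{p^N\varepsilon}{\delta^2}.$$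
Moreover $\mathcal A\mathcal D-\mathcal B\mathcal C=1-\frac{\varepsilon^2}{\delta^2}+\frac{\varepsilon^2}{\delta^2}=1$.

**Step 3: a cyclic vector.** Put $h_1=\pi^ne_+$ and
$$h_2=\varphi(h_1)=\varphi(\pi)^n(\mathcal De_++\mathcal Be_1)=\varphi(\pi)^n\mathcal De_++\pi^{-n}e_1.$$
The transition matrix from $(e_+,e_1)$ to $(h_1,h_2)$ has determinant $\pi^n\pi^{-n}=1$, so $(h_1,h_2)$ is a basis. We have $\varphi(e_+)=\varphi(\pi)^{-n}h_2$, $e_+=\pi^{-n}h_1$ and $e_1=\pi^nh_2-\varphi(\pi)^n\mathcal Dh_1$. Hence
$$\begin{aligned}\varphi(h_2)&=\varphi^2(\pi)^n\varphi(\mathcal D)\varphi(e_+)+\varphi(\pi)^{-n}(\mathcal Ae_1+\mathcal Ce_+)\\&=\varphi(q)^n\varphi(\mathcal D)h_2+q^{-n}\mathcal Ah_2+\bigl(-\mathcal A\mathcal D+\mathcal C(\pi\varphi(\pi))^{-n}\bigr)h_1=-h_1+t\,h_2,\end{aligned}$$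
$$t=\varphi(q)^n\varphi(\mathcal D)+q^{-n}\mathcal A,$$
because $(\pi\varphi(\pi))^{-n}=\mathcal B$ and $\mathcal A\mathcal D-\mathcal B\mathcal C=1$.

**Step 4: a circle on which $t$ is small.** Since $b<pa$ and $b<n$, we can choose $w$ with
$$\frac b{np(p-1)}<w<\min\Bigl(\frac a{n(p-1)},\frac1{p(p-1)}\Bigr).$$
Then $pw<\frac1{p-1}$, and all series involved converge on $(0,w]$. By (3) and (1), $|\varepsilon|_w<1$ and $|\varphi(\varepsilon)|_w\le|\varepsilon|_{pw}<1$. As $\varphi(\mathcal D)=\lambda+\frac\lambda\delta\varphi(\varepsilon)$ and $b>0$, we get $|\varphi(\mathcal D)|_w\le p^b$. Also $|\mathcal A|_w\le p^{-a}$. By (1) and (2), $|\varphi(q)|_w\le|q|_{pw}\le p^{-p(p-1)w}$. Therefore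
$$|t|_w\le\max\bigl(p^{\,b-np(p-1)w},\ p^{-a+n(p-1)w}\bigr)<1.$$
The matrix $\begin{pmatrix}0&-1\\1&t\end{pmatrix}$ of $\varphi$ on $(h_1,h_2)$ has determinant $1$ and satisfies the hypothesis of Lemma 6 with $P=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$. $\square$

**Corollary 8.** If $|X|_{\sup}<p^n$ on $\mathcal M(A)$, then $M_{X,n}$ is étale at every $\beta\in\mathcal M(A)$. It is globally étale over $\{|X|\le1\}$ and over $\{|X|\ge\rho\}$ for every $\rho>1$.

*Proof.* Over $\{|X|\le1\}$, and at points $\beta$ with $|X|_\beta\le1$, the basis $f$ works. If $|X|_\beta=p^s$ with $0<s<n$, use Proposition 7 with $R=\mathcal H(\beta)$ and $a=b=s$.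

For $\{|X|\ge\rho\}$ put $r=\log_p\rho>0$ and $s=\log_p|X|_{\sup}<n$. If $s<r$, the set is empty. Otherwise fix $1<c<p$ and cover $[r,s]$ by the finitely many intervals $[a,b]=[c^jr,\min(c^{j+1}r,s)]$ with $j\ge0$ and $c^jr\le s$. Each satisfies $0<a\le b\le s<n$ and $b\le ca<pa$. So Proposition 7 applies to each nonempty affinoid subdomain $\{p^a\le|X|\le p^b\}$, and these cover $\{|X|\ge\rho\}$. $\square$

## 8. Irrational eigenvalues in the residue field obstruct a global lattice

We now show that no finite covering can work. The plan is to repeat Example 4 modulo $p$ at a point $\alpha$ with $|X|_\alpha=1$. In Example 4 the point was that $|\lambda|>1$. At $\alpha$ there is no such real absolute value, but an affinoid piece containing $\alpha$ also contains points with $|X|>1$, and this leaves a trace on the residue field at $\alpha$: a valuation for which $\bar X$ is large. First we record how to reduce modulo the maximal ideal.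

**Lemma 9.** Let $H$ be a valued field as above, with residue field $\kappa$. Reducing coefficients defines a ring homomorphism $g\mapsto\bar g$, $\mathbf A^\dagger_{K,H}\to(k\otimes_{\mathbb F_p}\kappa)((\pi))$. The map $\varphi$ preserves $\mathbf A^\dagger_{K,H}$, and $\overline{\varphi(g)}=\bar\varphi(\bar g)$ with $\bar\varphi(\sum x_i\pi^i)=\sum(\sigma\otimes1)(x_i)\pi^{pi}$.

*Proof.* Let $g=\sum b_i\pi^i$ converge at $w_0>0$. As $i\to-\infty$, $|b_i|p^{-iw_0}\to0$ while $p^{-iw_0}\to\infty$, so $b_i\to0$. Hence $\bar g$ has finitely many negative exponents. A coefficient of a product is $\sum_ib_ic_{j-i}$. Its terms tend to $0$ as $i\to\pm\infty$, because one factor does and the other is bounded. So all but finitely many terms have norm $<1$, the sum of those has norm $<1$, and the coefficient reduces to $\sum_i\bar b_i\bar c_{j-i}$. Finally $\varphi(g)=\sum_i\varphi(b_i)\pi^{pi}(1+\eta)^i$, a sum that converges in $\mathcal O_w$ for small $w$, and $(1+\eta)^i-1$ has coefficients in $p\mathbb Z_p$. So the coefficient of $\pi^j$ in $\varphi(g)$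 has norm $\le1$. It is congruent, up to norm $\le p^{-1}$, to $\varphi(b_{j/p})$ if $p\mid j$ and to $0$ otherwise. $\square$

**Proposition 10.** Let $X\in A$, $n\ge1$, and let $(\beta_i)_{i\ge1}$ be points of $\mathcal M(A)$ with $|X|_{\beta_i}>1$. Suppose every cluster point $\alpha$ of every subsequence of $(\beta_i)$ satisfies the following:

(i) $|X|_\alpha=1$ and $\mathcal H(\alpha)$ is discretely valued;

(ii) $Y^2-\bar XY+1$ has no root in the residue field $\kappa(\alpha)$ of $\mathcal H(\alpha)$.

Then $M_{X,n}$ is not globally étale.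

*Proof.* Suppose it is, with affinoid subdomains $\mathcal M(A_1),\dots,\mathcal M(A_r)$ as in the definition. Some $\mathcal M(A_j)$ contains $\beta_i$ for infinitely many $i$. It is compact, so it contains a cluster point $\alpha$ of these. Every neighborhood of $\alpha$ in $\mathcal M(A_j)$ contains some $\beta_i\in\mathcal M(A_j)$. Let $H=\mathcal H(\alpha)$ and $\kappa=\kappa(\alpha)$. Let $\mathcal R\subset\kappa$ be the image of $A_j^\circ=\{b\in A_j:|b|_{\sup}\le1\}$.

**Step 1: a valuation on $\kappa$ that makes $\bar X$ large and $\mathcal R$ bounded.** By (i), $\bar X\in\kappa^\times$. We claim that $\bar X^{-1}$ generates a proper ideal of $\mathcal R[\bar X^{-1}]$. Otherwise $1=\sum_{l=1}^L\bar r_l\bar X^{-l}$ with $r_l\in A_j^\circ$. Then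
$$g=X^L-\sum_{l=1}^Lr_lX^{L-l}\in A_j$$
has $|g|_\alpha<1$, so $|g|_{\beta_i}<1$ for some $\beta_i\in\mathcal M(A_j)$. But $|X|_{\beta_i}>1$ and $|r_l|_{\beta_i}\le1$ give $|g|_{\beta_i}=|X|_{\beta_i}^L>1$, a contradiction. By Chevalley's extension theorem there is a valuation ring $O'$ of $\kappa$ containing $\mathcal R$ with $\bar X^{-1}\in\mathfrak m_{O'}$.

Let $\lambda$ be a root of $Y^2-\bar XY+1$ in an algebraic closure of $\kappa$, and let $\kappa'=\kappa(\lambda)$. Extend $O'$ to $\kappa'$, and let $|\cdot|:\kappa'\to\Gamma\cup\{0\}$ be the resulting multiplicative valuation, with $\Gamma$ a totally ordered abelian group. Then $|x|\le1$ for $x\in\mathcal R$, and $|\bar X|>1$. From $\lambda+\lambda^{-1}=\bar X$ we get $\max(|\lambda|,|\lambda^{-1}|)>1$. Replacing $\lambda$ by the other root $\lambda^{-1}$ if necessary, assume $|\lambda|>1$. By (ii), $\lambda\notin\kappa$.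

On $k\otimes_{\mathbb F_p}\kappa'$ put $|\sum\bar\kappa_m\otimes c_m|=\max|c_m|$. This vanishes only at $0$, is ultrametric, and satisfies $|cx|=|c||x|$ for $c\in\kappa'$. It is submultiplicative, and $|(\sigma\otimes1)x|\le|x|$, because the structure constants of $k$ and the matrix of $\sigma$ in the basis $(\bar\kappa_m)$ lie in $\mathbb F_p$.

For orientation: in the disc example of Section 4, with $\alpha=\eta_0$, we will find $\kappa=k(\bar X)$. There $O'$ contains $k$ (the image of $\mathfrak o_K$) and $\bar X^{-1}\in\mathfrak m_{O'}$. So $O'$ contains the local ring of $k[\bar X^{-1}]$ at $(\bar X^{-1})$. That is a discrete valuation ring, hence a maximal proper subring of $\kappa$, so it equals $O'$, and the valuation is given by the degree in $\bar X$.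

**Step 2: bound and normalize the étale basis at $\alpha$.** Let $e=fU$, $U\in\mathrm{GL}_2(\mathbf C_{K,A_j})$, be the étale basis over $A_j$, with $\varphi(e)=eD$, $D\in\mathrm{GL}_2(\mathbf A^\dagger_{K,A_j})$. So
$$F\varphi(U)=UD.\tag{4}$$
Map everything to $\mathbf C_{K,H}$. By Lemma 1, $\mathbf A^\dagger_{K,A_j}$ maps to $\mathbf A^\dagger_{K,H}$. Choose $0<w_0<\frac1{p-1}$ such that $U$ and $D^{-1}$ converge on $(0,w_0]$. Over $H$ we have $|F|_w\le1$ for $w\le w_0$, by (3) and $|X|_\alpha=1$. So (4) and (1) give
$$|U|_w=|F\varphi(U)D^{-1}|_w\le|U|_{pw}|D^{-1}|_w\qquad(w\le w_0/p).$$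
Lemma 2 with $c=1$ shows that the coefficients $U_i$ of $U$ over $H$ are bounded. Norms of elements of $B_H$ lie in $|H|$, which by (i) is discrete away from $0$. So $\sup_i|U_i|$ is attained, and it is nonzero because $U$ is invertible over $\mathbf C_{K,H}$. Divide $U$ by an element of $H^\times$ of this norm. Such an element is fixed by $\varphi$, so (4) still holds over $H$, and now $\sup_i|U_i|=1$.

**Step 3: reduce.** Now $U,F,D,D^{-1}$ have entries in $\mathbf A^\dagger_{K,H}$. By Lemma 9, and since $\varepsilon_n$ has coefficients in $p\mathbb Z_p$, we get $0\ne\bar U\in M_2((k\otimes\kappa)((\pi)))$ with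
$$\bar F\bar\varphi(\bar U)=\bar U\bar D,\qquad\bar F=\begin{pmatrix}0&-1\\1&\bar X\end{pmatrix}.$$
The matrix $D^{-1}$ is defined over $A_j$, so by Lemma 1 its coefficients are of the form $\sum\kappa_mb_m$ with $b_m\in A_j^\circ$. Hence
$$\mathcal E:=\bar D^{-1}=\sum_{l\ge-m_0}\mathcal E_l\pi^l\quad(m_0\ge0),\qquad\mathcal E_l\in M_2(k\otimes\mathcal R),\qquad|\mathcal E_l|\le1.$$
This is where the global hypothesis enters: étaleness at $\alpha$ alone would only give $\mathcal E_l\in M_2(k\otimes\kappa)$.

**Step 4: the eigenrow kills $\bar U$.** Let $\ell=(1,\lambda^{-1})$. As in Example 4, $\ell\bar F=\lambda^{-1}\ell$. Put $\xi=\ell\bar U=\sum_{i\ge i_0}\xi_i\pi^i$ with $\xi_i\in(k\otimes\kappa')^2$, and extend $\bar\varphi$ by $\sigma\otimes1$ on $k\otimes\kappa'$, so that $\lambda$ is fixed. Then $\lambda^{-1}\bar\varphi(\xi)=\ell\bar F\bar\varphi(\bar U)=\xi\bar D$, that is, $\xi=\lambda^{-1}\bar\varphi(\xi)\mathcal E$: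
$$\xi_j=\lambda^{-1}\sum_{pi+l=j}(\sigma\otimes1)(\xi_i)\,\mathcal E_l,\qquad\text{only }i\le\tfrac{j+m_0}p\text{ occurring.}$$
Let $J=\frac{m_0}{p-1}$ and $S=\max_{i_0\le i\le J}|\xi_i|$, with $S=0$ if there is no such $i$. If $j\le J$, then $\frac{j+m_0}p\le\frac{J+m_0}p=J$, so $|\xi_j|\le|\lambda|^{-1}S$. Hence $S\le|\lambda|^{-1}S$, and since $|\lambda|>1$, $S=0$. If $j>J$, then $\frac{j+m_0}p<j$, so $\xi_j$ is determined by earlier coefficients, and $\xi_j=0$ by induction. Thus $\xi=0$.

So the rows $r_1,r_2$ of $\bar U$ satisfy $r_1+\lambda^{-1}r_2=0$. Compare coordinates in the basis $(\bar\kappa_m)$ of $k$. Each gives a relation $c_1+\lambda^{-1}c_2=0$ with $c_1,c_2\in\kappa$, and $1,\lambda^{-1}$ are linearly independent over $\kappa$ because $\lambda\notin\kappa$. So $r_1=r_2=0$ and $\bar U=0$, a contradiction. $\square$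

Compare the endings. In Example 4, $\xi=0$ contradicted the invertibility of $U$. Here the normalization in Step 2 only makes $\bar U$ nonzero, not invertible, so $\ell\bar U=0$ is by itself no contradiction. Hypothesis (ii) is what turns it into $\bar U=0$.

## 9. The closed disc

*Proof of Theorem 5(a).* Here $|X|_{\sup}=p<p^2$, so Corollary 8 with $n=2$ gives all the étaleness statements. For the negative statement put $\beta_i=\eta_{1/i}$, with $\eta_s$ as in Section 4. Then $|X|_{\beta_i}=p^{1/i}>1$. Since $s\mapsto\eta_s$ is continuous and $\mathcal M(A)$ is Hausdorff, the only cluster point of any subsequence is $\alpha=\eta_0$.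

Polynomials are dense in $A$, so $\mathcal H(\alpha)$ is the completion of $K(X)$ for the Gauss norm. Its value group is $p^{\mathbb Z}$ and its residue field is $k(\bar X)$, with $\bar X$ transcendental over $k$. This gives (i). For (ii), let $\lambda\in k(\bar X)$ with $\lambda+\lambda^{-1}=\bar X$. Then $\lambda$ and $\lambda^{-1}$ are both roots of $Y^2-\bar XY+1$, so they are integral over $k[\bar X]$. Hence they lie in $k[\bar X]$ and are units there. So $\lambda\in k^\times$ and $\bar X\in k$, a contradiction. By Proposition 10, $M$ is not globally étale. $\blacksquare$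

Thus pointwise étaleness, even at all Berkovich points, does not imply global étaleness.

## 10. Every strictly affinoid base of positive dimension

*Proof of Theorem 5(b).* If $\dim A=0$, then $A$ is a reduced strictly affinoid algebra of Krull dimension $0$, hence a finite product of fields finite over $K$. By Section 3, pointwise étale means globally étale. Let $d=\dim A\ge1$. The idea is to pull the disc example back along a Noether normalization. The one danger is that the residue field may grow and acquire the eigenvalue $\lambda$. To avoid this we use infinitely many choices of $X$.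

**Step 1: points of $\mathcal M(A)$ over points of the polydisc.** By Noether normalization there is a finite injection $T_d=K\langle Z_1,\dots,Z_d\rangle\hookrightarrow A$. Let $y\in\mathcal M(T_d)$. Since $\operatorname{Spec}A\to\operatorname{Spec}T_d$ is surjective, $A\otimes_{T_d}\mathcal H(y)$ is a nonzero finite $\mathcal H(y)$-algebra. If $\mathfrak m$ is one of its maximal ideals, its residue field is finite over the complete field $\mathcal H(y)$, so it carries a unique extension of the absolute value and gives a point above $y$. Conversely, a point $\alpha$ above $y$ gives a homomorphism $A\otimes_{T_d}\mathcal H(y)\to\mathcal H(\alpha)$. Its image is a finite-dimensional domain over $\mathcal H(y)$, hence a complete field, and it contains the image of $A$. So it is all of $\mathcal H(\alpha)$. Therefore $\mathcal M(A)\to\mathcal M(T_d)$ is surjective with finite fibers, and $\mathcal H(\alpha)/\mathcal H(y)$ is finite for $\alpha$ above $y$.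

**Step 2: the path in the polydisc.** Let $T=Z_1/p$, and for $s\in[0,1]$ let
$$\Bigl|\sum a_\nu Z^\nu\Bigr|_{\eta_s}=\max_\nu|a_\nu|p^{(s-1)\nu_1}.$$
As in the disc case, $s\mapsto\eta_s$ is continuous, $|T|_{\eta_s}=p^s$, and $\mathcal H(\eta_0)$ is the completion of $K(T,Z_2,\dots,Z_d)$ for the Gauss norm. Its value group is $p^{\mathbb Z}$ and its residue field is $\kappa_0=k(\tau,z_2,\dots,z_d)$, where $\tau,z_2,\dots,z_d$ are the classes of $T,Z_2,\dots,Z_d$.

**Step 3: infinitely many quadratic extensions.** For $m\ge1$ with $p\nmid m$ let $E_m$ be the splitting field of $Y^2-\tau^mY+1$ over $\kappa_0$. We claim that *the $E_m$ are separable quadratic extensions of $\kappa_0$, pairwise non-isomorphic over $\kappa_0$.*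

Let $p$ be odd. Then $E_m=\kappa_0(\sqrt{\tau^{2m}-4})$. As $p\nmid2m$ and $4\ne0$, the polynomial $\tau^{2m}-4$ has no common root with its derivative, so it is squarefree. These polynomials have positive and pairwise distinct degrees. A nonconstant squarefree polynomial is not a square in $\kappa_0$. A product of two squarefree polynomials is a square only if both have the same prime factors, hence the same degree. So none of the $\tau^{2m}-4$, and no product of two distinct ones, is a square in $\kappa_0$, which is the claim.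

Let $p=2$. Put $Y=\tau^my$. The equation becomes $y^2+y=\tau^{-2m}$, and with $y'=y+\tau^{-m}$ it becomes $y'^2+y'=\tau^{-m}$. For odd $m\ne m'$ the pole orders of $\tau^{-m}$ and of $\tau^{-m}+\tau^{-m'}$ along $\tau=0$ are odd. If $g\in\kappa_0$ has a pole there, the pole order of $g^2+g$ is twice that of $g$; otherwise $g^2+g$ has no pole. So neither element has the form $g^2+g$, and the claim follows by Artin–Schreier theory.

**Step 4: choose $m$.** For each of the finitely many $\alpha$ above $\eta_0$, $\mathcal H(\alpha)/\mathcal H(\eta_0)$ is finite, so $\kappa(\alpha)/\kappa_0$ is finite. The fields between $\kappa_0$ and $\kappa(\alpha)$ that are separable over $\kappa_0$ lie in the separable closure of $\kappa_0$ in $\kappa(\alpha)$, a finite separable extension, so there are finitely many of them. Hence $\kappa(\alpha)$ contains a copy of $E_m$ for only finitely many $m$. If $\kappa(\alpha)$ contains one root of $Y^2-\tau^mY+1$, it contains its inverse, the other root, and so a copy of $E_m$. So we can fix $m$ with $p\nmid m$ such that no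 $\kappa(\alpha)$ with $\alpha$ above $\eta_0$ contains a root of $Y^2-\tau^mY+1$.

**Step 5: conclude.** Let $X=T^m\in A$ and $n=m+1$. Then $|X|_{\sup}\le p^m<p^n$, so $M_{X,n}$ is pointwise étale by Corollary 8. Choose $\beta_i\in\mathcal M(A)$ above $\eta_{1/i}$, by Step 1. Then $|X|_{\beta_i}=p^{m/i}>1$. The map $\mathcal M(A)\to\mathcal M(T_d)$ is continuous and $\eta_{1/i}\to\eta_0$, so any cluster point $\alpha$ of a subsequence of $(\beta_i)$ lies above $\eta_0$. Hence $|X|_\alpha=1$, and $\mathcal H(\alpha)$, being finite over $\mathcal H(\eta_0)$, is discretely valued. This is (i). Since $\bar X$ is the image of $\tau^m$ in $\kappa(\alpha)$, (ii) holds by Step 4. By Proposition 10, $M_{X,n}$ is not globally étale. $\blacksquare$
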